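# A singular convolution operator on the Heisenberg group and the failure of weak type $(1,1)$

## 1. Weak type $(1,1)$ holds only for multiples of the identity

**Theorem 1.** Let $\mathbb H^n$ be the Heisenberg group: $\mathbb C^n\times\mathbb R$ with multiplication
$$(z,t)\cdot(z',t')=(z+z',\;t+t'+2\operatorname{Im}z\cdot\bar z'),\qquad z\cdot\bar z'=\sum_{j=1}^nz_j\bar z_j'.$$
Let $L$ be a homogeneous distribution on $\mathbb C^n$ of degree $-2n$ which agrees with a smooth function away from the origin, let $K(z,t)=L(z)\delta(t)$, that is, $\langle K,\phi\rangle=\langle L,\phi(\cdot,0)\rangle$, and let $Af=f*K$ for $f\in C_0^\infty(\mathbb H^n)$. Then $A$ is of weak type $(1,1)$ if and only if $L=c\,\delta_0$ for some $c\in\mathbb C$, in which case $A=cI$. It fails to be of weak type $(1,1)$ for every other $L$, odd or even, for example for $L=\mathrm{p.v.}\operatorname{Re}(z_1^2)|z|^{-2n-2}$ and for $L=\mathrm{p.v.}\,\bar z_1|z|^{-2n-1}$.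

**Theorem 2 (quantitative form).** Let $L\notin\mathbb C\delta_0$. Suppose $\psi:[0,\infty)\to[0,\infty)$ is nondecreasing and
$$|\{|Af|>\alpha\}|\le\int\frac{|f|}{\alpha}\,\psi\Big(\frac{|f|}{\alpha}\Big)dx\qquad\text{for all }f\in C_0^\infty(\mathbb H^n),\ \alpha>0.$$
Then $\liminf_{u\to\infty}\psi(u)/\log\log u>0$.

Let us unpack this. The kernel $K$ lives on the plane $t=0$. On $\mathbb R^d\times\mathbb R$ with its usual addition, convolution with $L(z)\delta(t)$ would be a singular integral in $z$, done separately for each $t$, and the Calderón–Zygmund theorem in $z$ would give weak type $(1,1)$ after integrating in $t$. In $\mathbb H^n$ the plane tilts: to compute $Af$ at $x$ one integrates $f$ against $L$ over a hyperplane through $x$ whose slope depends on $z$. The problem, taken from the preprint "Weak Type Estimates For A Singular Convolution Operator On The Heisenberg Group", asks whether $A$ is of weak type $(1,1)$ for every such $L$. The boundedness of $A$ on $L^p(\mathbb H^n)$ for $1<p<\infty$ is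 a theorem of Geller and Stein, quoted there; we shall not use it.

*Weak type $(1,1)$* means that $A$ extends to a bounded operator from $L^1$ to weak $L^1$; in particular there is then a constant $C$ with
$$|\{x:|Af(x)|>\alpha\}|\le\frac C\alpha\|f\|_1\qquad\text{for all }f\in C_0^\infty(\mathbb H^n),\ \alpha>0 .$$
This is the hypothesis of Theorem 2 with $\psi\equiv C$, and a constant $\psi$ has $\psi(u)/\log\log u\to0$. So Theorem 2 says more than the negative half of Theorem 1: any inequality of this shape must lose at least a $\log\log$ factor. No claim is made that a $\log\log$ factor suffices.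

**Conventions.** We put $d=2n\ge2$, $\mathbb C^n=\mathbb R^d$ and $\langle z,\zeta\rangle=\operatorname{Re}z\cdot\bar\zeta$. Then $\operatorname{Im}z\cdot\bar\zeta=\langle-iz,\zeta\rangle$, and multiplication by $i$ is an isometry of $\mathbb R^d$. $S$ is the unit sphere of $\mathbb R^d$ with surface measure $\sigma$, $\omega_d$ is the volume of the unit ball, and $|E|$ is Lebesgue measure, which is Haar measure on $\mathbb H^n$ (left and right translations are affine with Jacobian $1$). Convolution is
$$(f*g)(x)=\int f(xy^{-1})g(y)\,dy=\int f(y)g(y^{-1}x)\,dy .$$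
Note $(w,s)^{-1}=(-w,-s)$, because $\operatorname{Im}w\cdot\bar w=0$.

## 2. Homogeneous kernels of degree $-d$ have mean zero on the sphere

A distribution $L$ on $\mathbb R^d$ is *homogeneous of degree $-d$* if $\langle L,\varphi(\lambda\,\cdot)\rangle=\langle L,\varphi\rangle$ for all test functions $\varphi$ and $\lambda>0$. The Dirac mass $\delta_0$ is an example. Off the origin our $L$ is a smooth function, homogeneous of degree $-d$, so
$$L(z)=\ell(z/|z|)\,|z|^{-d}\quad(z\ne0),\qquad \ell\in C^\infty(S).$$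

**Mean zero.** Take $\varphi\in C_0^\infty$ radial with $\varphi=1$ near $0$. Then $\varphi-\varphi(2\cdot)$ vanishes near $0$, so in polar coordinates
$$0=\langle L,\varphi-\varphi(2\cdot)\rangle=\Big(\int_S\ell\,d\sigma\Big)\int_0^\infty\big(\varphi(r)-\varphi(2r)\big)\frac{dr}r=\log2\int_S\ell\,d\sigma. \tag{1}$$
(The $r$-integral is Frullani's: cut off at $r=\tau$, and $\int_\tau^\infty\varphi(r)\frac{dr}r-\int_{2\tau}^\infty\varphi(r)\frac{dr}r=\int_\tau^{2\tau}\frac{dr}r=\log2$ for small $\tau$.) So $\int_S\ell\,d\sigma=0$. In particular $|z|^{-d}$, for which $\ell\equiv1$, does not extend to a homogeneous distribution of degree $-d$.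

**The trivial direction.** Since $\int_S\ell=0$, the principal value $\mathrm{p.v.}\,\ell(z/|z|)|z|^{-d}$ exists, and it is homogeneous of degree $-d$. Its difference with $L$ is homogeneous of degree $-d$ and supported at $0$, hence a finite sum of derivatives of $\delta_0$. Since $\partial^\beta\delta_0$ has degree $-d-|\beta|$, only $\beta=0$ occurs:
$$L=\mathrm{p.v.}\,\ell(z/|z|)|z|^{-d}+c\,\delta_0 .$$
So $\ell\equiv0$ if and only if $L=c\delta_0$, and then $Af=cf$, which is of weak type $(1,1)$.

For the two examples of Theorem 1: both kernels have degree $-2n$; $\int_S\operatorname{Re}(z_1^2)\,d\sigma=0$ because the rotation $z_1\mapsto iz_1$ changes the sign of the integrand, and $\int_S\bar z_1\,d\sigma=0$ because the integrand is odd. Both have $\ell\not\equiv0$.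

**Reduction to real $\ell$.** From now on $\ell\not\equiv0$. Replacing $L$ by $iL$ does not change $|Af|$, so we may suppose $\operatorname{Re}\ell\not\equiv0$. For real $f$, $|Af|\ge|\operatorname{Re}Af|=|f*(\operatorname{Re}L\;\delta)|$. Hence real functions $f$ that violate an estimate for $\operatorname{Re}L$ violate it for $L$. Our $f$ will be nonnegative, so **we assume that $L$ and $\ell$ are real and $\ell\not\equiv0$.**

## 3. Tilted planes, shadows, and the image of one bump

**The formula for $A$.** For $x=(z,t)$ we have $x(w,0)^{-1}=(z-w,\;t-2\operatorname{Im}z\cdot\bar w)$, so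
$$Af(z,t)=\big\langle L_w,\;f(z-w,\;t-2\operatorname{Im}z\cdot\bar w)\big\rangle. \tag{2}$$
Put $\zeta=z-w$. Then $\operatorname{Im}z\cdot\bar w=-\operatorname{Im}z\cdot\bar\zeta=\langle iz,\zeta\rangle$. So if $f(\zeta,t-2\langle iz,\zeta\rangle)$ vanishes for $\zeta$ near $z$, then
$$Af(z,t)=\int L(z-\zeta)\,f\big(\zeta,\,t-2\langle iz,\zeta\rangle\big)\,d\zeta. \tag{3}$$
In all cases $Af(z,t)$ depends only on $f$ restricted to the hyperplane $\{(\zeta,t'):t'+2\langle iz,\zeta\rangle=t\}$, and $Af(z,t)=0$ if this plane misses $\operatorname{supp}f$. Also $A$ commutes with left translations: if $f_a(x)=f(a^{-1}x)$ then $Af_a(x)=(Af)(a^{-1}x)$, since $f_a(xy^{-1})=f(a^{-1}x\,y^{-1})$.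

**Definition (shadow).** Let $e(z)=(2iz,1)\in\mathbb R^d\times\mathbb R=\mathbb R^{d+1}$, so that $e(z)\cdot(\zeta,t')=t'+2\langle iz,\zeta\rangle$. For $0\le h\in C_0^\infty(\mathbb R^{d+1})$ put
$$H_z(t)=\int h(\zeta,\,t-2\langle iz,\zeta\rangle)\,d\zeta .$$
For fixed $\zeta$ substitute $t=t'+2\langle iz,\zeta\rangle$: this shows that $H_z$ is exactly the density of the image of the measure $h\,d\zeta\,dt'$ under the linear map $e(z)\cdot$. We call it the shadow of $h$ seen from $z$. In particular $\int H_z(t)\,dt=\int h$ for every $z$.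

*Example.* Let $n=1$ and spread unit mass along the segment $\{\tau(ip,1):0\le\tau<1\}$ with $p>0$. Since $\langle iz,ip\rangle=p\operatorname{Re}z$, we get $e(z)\cdot\tau(ip,1)=\tau(2p\operatorname{Re}z+1)$. For $\operatorname{Re}z>0$ the shadow has density at most $1$. For $\operatorname{Re}z=-1/(2p)$ the whole segment is seen as a single point. This one-line computation is the seed of the proof.

**Lemma 1 (far field).** Let $0\le h\in C_0^\infty$ be supported in the ball of radius $a\ge1$ of $\mathbb R^{d+1}$, let $G=Ah$ and $r_0=2a$.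

(i) $H_z(t)=0$ and $G(z,t)=0$ if $|t|>a(1+2|z|)$.

(ii) If $|z|\ge r_0$, then
$$|G(z,t)-L(z)H_z(t)|\le C\,|z|^{-d-1}H_z(t), \tag{4}$$
with $C$ depending only on $L$ and $a$. In particular $G(z,t)=0$ where $H_z(t)=0$.

*Proof.* (i) On $\operatorname{supp}h$ we have $|t'+2\langle iz,\zeta\rangle|\le a+2|z|a$, so the plane misses $\operatorname{supp}h$. (ii) On $\operatorname{supp}h$, $|\zeta|\le a\le|z|/2$; so (3) applies, and the segment from $z$ to $z-\zeta$ stays in $\{|\cdot|\ge|z|/2\}$. Since $\nabla L$ is homogeneous of degree $-d-1$ off $0$, $|L(z-\zeta)-L(z)|\le a\,C|z|^{-d-1}$. Integrate against $h(\zeta,t-2\langle iz,\zeta\rangle)\ge0$. $\square$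

**One round bump, by hand.** Let $h=\chi$ be a fixed smooth probability density on the unit ball, so $a=1$, $r_0=2$. For a unit vector $u$, the image of $\chi$ under $u\cdot$ has density at most $\omega_d\|\chi\|_\infty$ (slices of the unit ball have $d$-volume at most $\omega_d$). Scaling by $|e(z)|\ge2|z|$ gives $H_z\le C/|z|$. By Lemma 1, for $|z|\ge2$ we have $|A\chi|\le C|z|^{-d-1}$ and $A\chi=0$ unless $|t|\le1+2|z|\le3|z|$. Hence
$$|\{|z|\ge2,\ |A\chi|>\alpha\}|\le\int_{|z|^{d+1}\le C/\alpha}6|z|\,dz\le\frac{C'}\alpha .$$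
For $|z|<2$, $A\chi$ is bounded and vanishes for $|t|>5$, which again contributes at most $C/\alpha$. So one round bump satisfies the weak type inequality. On the other hand $|z|^{-d}$ has the same integral over each dyadic shell, so if $\int h=1$ then $\int_{r_0\le|z|\le R}|L(z)|H_z(t)\,dz\,dt$ is a positive multiple of $\log(R/r_0)$. The $\log R$ scales are there; we want to make them add up at a typical point. This suggests superposing many translates.

## 4. A random crowd of bumps, and why round bumps cancel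

Let $R$ be large and put
$$\mathcal T=2R^2,\qquad B=\{|z|\le R/2,\ |t|\le\mathcal T\},\qquad B'=\{|z|\le R/4,\ |t|\le\mathcal T/2\},$$
so $|B'|=2^{-d-1}|B|$. Let $X_1,\dots,X_m$ be independent and uniform in $B$, and for a building block $h\ge0$ with $\int h=1$ let
$$f(x)=\sum_{i=1}^mh(X_i^{-1}x),\qquad\|f\|_1=m,\qquad Af(x)=\sum_{i=1}^mG(X_i^{-1}x),\quad G=Ah .$$

**Lemma 2 (crowd).** Let $x=(z,t)\in B'$, and let $\Phi$ be a real measurable function on $\mathbb H^n$, integrable in (c).

(a) The $\mathbb C^n$-component of each $X_i^{-1}x$ has modulus at most $3R/4$, and $\Pr(\exists i:X_i^{-1}x\in E)\le\frac m{|B|}|E|$ for measurable $E$.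

(b) $\mathbb E\sum_i|\Phi(X_i^{-1}x)|\le\frac m{|B|}\int|\Phi|$ and $\operatorname{Var}\sum_i\Phi(X_i^{-1}x)\le\frac m{|B|}\int\Phi^2$ (when the right side is finite).

(c) Let $a\ge1$. There is $R_a$ such that for $R\ge R_a$ the following holds. If $\Phi(w,s)=0$ unless $|w|\le R$ and $|s|\le a(1+2R)$, then $\mathbb E\sum_i\Phi(X_i^{-1}x)=\frac m{|B|}\int_{|z-w|\le R/2}\Phi(w,s)\,dw\,ds$.

(d) Let $h$ be a probability density as in Lemma 1, $\Gamma\subset\mathbb R^d\setminus\{0\}$ a measurable cone, and $\Phi(w,s)=L(w)H_w(s)\,1_{w\in\Gamma,\ r_0\le|w|\le R}$. For $R\ge\max(R_a,4r_0)$,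
$$\mathbb E\sum_i\Phi(X_i^{-1}x)=\frac m{|B|}\Big(\log\frac R{4r_0}\int_{\Gamma\cap S}\ell\,d\sigma+\text{error}\Big),\qquad|\text{error}|\le\|\ell\|_\infty\sigma(S)\log4. \tag{5}$$

*Proof.* For $y=(w,s)$, $y^{-1}x=(z-w,\ t-s-2\operatorname{Im}w\cdot\bar z)$. The map $y\mapsto y^{-1}x$ preserves Lebesgue measure, and $|z-w|\le R/4+R/2$ for $y\in B$. So the law of $X_i^{-1}x$ has density $\frac1{|B|}1_{D_x}$ with
$$D_x=\{y':xy'^{-1}\in B\}=\{(w,s):|z-w|\le R/2,\ |t-s-2\operatorname{Im}z\cdot\bar w|\le\mathcal T\}.$$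
(a) and (b) follow: use the union bound for (a), and for (b) that the variance of a sum of independent variables is the sum of the variances, each at most $\mathbb E\Phi(X_1^{-1}x)^2\le\frac1{|B|}\int\Phi^2$.

(c) Where $\Phi(w,s)\ne0$,
$$|t-s-2\operatorname{Im}z\cdot\bar w|\le R^2+a(1+2R)+2\cdot\tfrac R4\cdot R=\tfrac32R^2+a(1+2R)\le2R^2=\mathcal T$$
for $R$ large, so the second condition in $D_x$ holds automatically.

(d) By Lemma 1(i), (c) applies. Integrate in $s$ first, using $\int H_w(s)\,ds=1$: the integral is $\int L(w)\,dw$ over $w\in\Gamma$, $r_0\le|w|\le R$, $|z-w|\le R/2$. Since $|z|\le R/4$, the last condition contains $\{|w|\le R/4\}$ and forces $|w|\le R$. The part $r_0\le|w|\le R/4$ gives $\log\frac R{4r_0}\int_{\Gamma\cap S}\ell$ in polar coordinates; the part of $R/4\le|w|\le R$ that occurs gives at most $\|\ell\|_\infty\sigma(S)\log4$ in modulus. $\square$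

**First attempt: the crowd of round bumps.** Take $h=\chi$ and let $C_1=|\{|z|<2,\ |t|\le5\}|$, $m=\lfloor|B|/(10C_1)\rfloor$. Fix $x\in B'$. With probability at least $\frac9{10}$ no $X_i^{-1}x$ lies in $\{|z|<2,\ |t|\le5\}$, and then
$$Af(x)=\sum_i(G^{\rm far}+G^{\rm err})(X_i^{-1}x),\qquad G^{\rm far}=L(z)H_z(t)1_{2\le|z|\le R},\quad|G^{\rm err}|\le C|z|^{-d-1}H_z(t)1_{2\le|z|\le R}.$$
Here $\int|G^{\rm err}|\le C\int_{|z|\ge2}|z|^{-d-1}dz\le C$, so by Markov's inequality the error sum is at most $C$ with probability at least $\frac9{10}$. As $H_z$ is bounded, $\int|G^{\rm far}|^2\le C\int_{|z|\ge2}|z|^{-2d}dz\le C$, so by Chebyshev $\sum_iG^{\rm far}(X_i^{-1}x)$ is within $C$ of its mean with probability at least $\frac9{10}$. By (5) with $\Gamma=\mathbb R^d\setminus\{0\}$ the mean is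
$$\frac m{|B|}\Big(\log\frac R{8}\int_S\ell\,d\sigma+O(1)\Big)=O(1).$$
So with probability at least $\frac7{10}$ we have $|Af(x)|\le C$ with $C$ independent of $R$. The method stops at one exact place: the coefficient of $\log R$ is $\int_S\ell\,d\sigma$, and this is zero.

**A shadow that is thin over one cone.** Suppose there were two disjoint cones $\Gamma^+,\Gamma^-$, nearly filling space, with $\int_{\Gamma^+\cap S}\ell\ne0$, and a density $h$ with

* $H_z$ bounded, uniformly in $R$, for $z\in\Gamma^+$, $1\le|z|\le R$;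
* $|\{H_z\ne0\}|\le1/(\omega_dR^d)$ for $z\in\Gamma^-$, $1\le|z|\le R$.

Since $\int H_z=1$ for every $z$, the contribution of $\Gamma^-$ cannot disappear from the expectation of $Af(x)$, which still cancels to $O(1)$. But by the second property this contribution lives on $\{(z,t):z\in\Gamma^-,\,|z|\le R,\,H_z(t)\ne0\}$, a set of measure at most $1$, which a crowd of small constant density $m/|B|$ meets only with small probability. So with high probability one sees only the $\Gamma^+$ part, whose mean is of order $\log R$ and whose variance is bounded. The expectation is zero while the typical value is large.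

A tiny round bump of radius $\delta$ is useless here: its shadow has length at most $2|e(z)|\delta$ for all $z$, so it is thin over $\Gamma^+$ as well. We need an $h$ that distinguishes the cones, and first we need the cones.

## 5. A cone over which $\ell$ has nonzero mean

For $|\xi|=1$ let
$$O(\xi)=\int_S\operatorname{sgn}\langle\theta,\xi\rangle\,\ell(\theta)\,d\sigma,\qquad P(\xi)=\int_S\log\frac1{|\langle\theta,\xi\rangle|}\,\ell(\theta)\,d\sigma .$$
By the classical formula (Stein, *Singular Integrals and Differentiability Properties of Functions*, Ch. II, §4, Thm. 3), Euclidean convolution on $\mathbb R^d$ with $\mathrm{p.v.}\,\ell(z/|z|)|z|^{-d}$ is given by the Fourier multiplier, homogeneous of degree $0$, which on $S$ equals $\pm\frac{\pi i}2O+P$, the sign depending on conventions. If this multiplier were constant, the operator would be a multiple of the identity, its kernel would be a multiple of $\delta_0$ and vanish off $0$, and $\ell\equiv0$. So $O$ or $P$ is nonconstant.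

**Case 1: $O$ nonconstant.** Then there is a unit vector $b$ with $O(b)\ne0$. Since $\int_S\ell=0$ and $\{\langle\theta,b\rangle=0\}$ is $\sigma$-null,
$$\kappa:=\int_{\{\langle\theta,b\rangle>0\}}\ell\,d\sigma=\tfrac12O(b)\ne0 .$$

**Case 2: $P$ nonconstant.** We claim that there are linearly independent $b_0,b_1\in\mathbb R^d$ with
$$\kappa:=\int_{\{|\langle\theta,b_1\rangle|<|\langle\theta,b_0\rangle|\}}\ell\,d\sigma\ne0 .$$
Choose unit vectors $g_0,g_1$ with $P(g_0)\ne P(g_1)$. As $P$ is even, $g_1\ne\pm g_0$, so they are independent. Put $Y(\theta)=\log\frac{|\langle\theta,g_0\rangle|}{|\langle\theta,g_1\rangle|}$, which is in $L^1(S)$ because $\sigma\{|\langle\theta,g\rangle|<s\}\le Cs$. For every real $Y$,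
$$Y=\int_{\mathbb R}(1_{Y>c}-1_{c<0})\,dc,\qquad |Y|=\int_{\mathbb R}|1_{Y>c}-1_{c<0}|\,dc$$
(for $Y>0$ the integrand is $1$ on $[0,Y)$ and $0$ elsewhere; for $Y<0$ it is $-1$ on $[Y,0)$ and $0$ elsewhere). So Fubini applies to $\int_SY\ell$, and the terms $1_{c<0}\int_S\ell$ vanish:
$$0\ne P(g_1)-P(g_0)=\int_SY\ell\,d\sigma=\int_{\mathbb R}\Big(\int_{\{|\langle\theta,e^cg_1\rangle|<|\langle\theta,g_0\rangle|\}}\ell\,d\sigma\Big)dc .$$
The inner integral is nonzero for some $c$; take $b_0=g_0$, $b_1=e^cg_1$.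

*Examples, $n=1$, $\theta=e^{i\phi}$.* For $\ell=\cos\phi$ take $b=1$: $\kappa=\int_{-\pi/2}^{\pi/2}\cos\phi\,d\phi=2$. For $\ell=\cos2\phi$, which is even, every half-circle has mean zero, so $O\equiv0$ and Case 1 is not available. Here $P(1)-P(i)=\int\log|\tan\phi|\cos2\phi\,d\phi<0$, as the two factors have opposite signs. With $b_0=1$, $b_1=i$ the set $|\sin\phi|<|\cos\phi|$ consists of two quarter-circles on each of which $\cos2\phi$ has integral $1$, so $\kappa=2$. This even example is why double cones are needed.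

## 6. The Venetian blind measure

We now build a measure whose shadow is bounded from some directions and tiny from others. The picture for one stage: place $k$ points along a segment of direction $v_0$ and through each put a slat, a segment in direction $v_1$ of length $|v_1|/k$:
$$X=\nu\tfrac1kv_0+u\tfrac1kv_1,\qquad \nu\text{ uniform on }\{0,\dots,k-1\},\ u\text{ uniform on }[0,1).$$
From a direction $e$ put $s_j=e\cdot v_j$. If $s_1=0$, the slats are seen end-on and the shadow is $k$ points. If $s_0\ge s_1>0$, the slats are seen as the intervals $[s_0\nu/k,\ s_0\nu/k+s_1/k)$, which are disjoint, each carrying mass $1/k$: the shadow has density at most $1/s_1$. One stage hides the measure only from directions near $s_0=0$ or $s_1=0$. To hide it from a whole cone we replace each slat by a smaller blind with slightly turned slats, and iterate.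

**Lemma 3.** Let $v_0,\dots,v_M\in\mathbb R^{d+1}$ with $M\ge1$, let $k\ge2$ be an integer and $h_j=k^{-j}$. Let $\nu_1,\dots,\nu_M$ be uniform on $\{0,\dots,k-1\}$ and $u$ uniform on $[0,1)$, all independent, and let $\mu$ be the law of
$$X=\sum_{j=1}^M\nu_jh_jv_{j-1}+u\,h_Mv_M .$$
Let $e\in\mathbb R^{d+1}$ and $s_j=e\cdot v_j$.

1. $|X|\le\max_j|v_j|$.
2. If $s_0\ge s_1\ge\dots\ge s_M>0$, the law of $e\cdot X$ has a density $\le1/s_M$. If $-s_0\ge\dots\ge-s_M>0$, it has a density $\le1/|s_M|$.
3. If $|s_i|\le\beta$ for all $i$ and $|s_j|\le\eta$ for some $j$, then all values of $e\cdot X$ lie in a union of $k^j\le k^M$ intervals of total length $\le\eta+2\beta/k$.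

*Proof.* **Part 1** bounds the support: $\sum_{j=1}^M(k-1)k^{-j}+k^{-M}=1$, so $|X|\le\max_j|v_j|$.

**Part 2** follows the density through the stages and shows that stage $j$ costs only the factor $s_{j-1}/s_j$. The second statement is the first applied to $-e$. Let $\rho_j$ be the density of
$$\sum_{i=1}^js_{i-1}\nu_ih_i+s_j\,u\,h_j ,\qquad\rho_0=s_0^{-1}1_{[0,s_0)} .$$
Then $\rho_M$ is the density we want. For $j\ge1$ write $\rho_j=\pi_{j-1}*\varpi_j$, where $\pi_{j-1}$ is the law of $\sum_{i\le j-1}s_{i-1}\nu_ih_i$ and $\varpi_j$ is the density of $s_{j-1}\nu_jh_j+s_juh_j$. Explicitly, $\varpi_j$ equals $\frac1{k\,s_jh_j}=\frac1{s_jh_{j-1}}$ times the sum of the indicators of the intervals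
$$[\,s_{j-1}\nu h_j,\ s_{j-1}\nu h_j+s_jh_j),\qquad0\le\nu<k .$$
Since $s_j\le s_{j-1}$, these intervals are disjoint, and they lie in $[0,s_{j-1}kh_j)=[0,s_{j-1}h_{j-1})$. Therefore
$$\varpi_j\le\frac{s_{j-1}}{s_j}\cdot\frac1{s_{j-1}h_{j-1}}1_{[0,\,s_{j-1}h_{j-1})},$$
that is, $\varpi_j$ is at most $\frac{s_{j-1}}{s_j}$ times the density of $s_{j-1}uh_{j-1}$. Convolving with $\pi_{j-1}$ gives $\rho_j\le\frac{s_{j-1}}{s_j}\rho_{j-1}$. The factors telescope:
$$\rho_M\le\frac{s_0}{s_M}\rho_0\le\frac{s_0}{s_M}\cdot\frac1{s_0}=\frac1{s_M}.$$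

**Part 3** counts intervals at the stage where the slats are seen almost end-on. Fix $\nu_1,\dots,\nu_j$; there are $k^j=1/h_j$ choices. If $j<M$, the rest of $e\cdot X$ is $s_j\nu_{j+1}h_{j+1}$, which lies in an interval of length at most $\eta(k-1)h_{j+1}\le\eta h_j$, plus terms of total modulus at most
$$\beta\Big(\sum_{i=j+2}^M(k-1)k^{-i}+k^{-M}\Big)=\beta k^{-(j+1)}=\beta h_{j+1}.$$
So the rest lies in an interval of length at most $\eta h_j+2\beta h_{j+1}$; multiplying by $k^j$ gives total length at most $\eta+2\beta/k$. If $j=M$, the rest is $s_Muh_M$, of range at most $\eta h_M$, and the total is at most $\eta$. $\square$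

The point of Part 2 is that the bound does not depend on $M$. The number of stages will be a power of $R$, so losing a fixed factor at each stage would be fatal; monotonicity of the $s_j$ replaces the product of losses by $s_0/s_M$.

## 7. Turning the slats

We now choose the $v_j$ so that from every $z\in\Gamma^+$ the numbers $s_j=e(z)\cdot v_j$ have one sign and decrease in modulus, while from every $z\in\Gamma^-$ some $s_j$ is nearly zero.

**Lemma 4.** For each $\varepsilon\in(0,1)$ there are a partition of $\mathbb R^d\setminus\{0\}$ into measurable cones $\Gamma^+,\Gamma^-,T$ and constants $C_0\ge1$, $c_0\in(0,1]$, all depending on $\varepsilon$, with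
$$\int_{\Gamma^+\cap S}\ell\,d\sigma\to\kappa,\qquad\sigma(T\cap S)\to0\qquad(\varepsilon\to0),$$
and such that for all $R\ge1$, $\eta\in(0,1)$ there are $1\le M\le C_0R/\eta+1$ and $v_0,\dots,v_M\in\mathbb R^{d+1}$ with $|v_j|\le C_0$ for which, with $s_j=e(z)\cdot v_j$:

* (a) if $z\in\Gamma^+$, $1\le|z|\le R$, then the $s_j$ have one common sign and $|s_0|\ge\dots\ge|s_M|\ge c_0$;
* (b) if $z\in\Gamma^-$, $1\le|z|\le R$, then $|s_j|\le\eta$ for some $j$.

*Proof.* Since multiplication by $i$ is an isometry, $e(z)\cdot(p\,ig,q)=2p\langle z,g\rangle+q$ for $g\in\mathbb R^d$.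

**Case 1** ($\kappa$ is the integral over a half-sphere). Let $\Gamma^\pm=\{z\ne0:\pm\langle z,b\rangle\ge\varepsilon|z|\}$ and let $T$ be the rest. As $\varepsilon\to0$, $\Gamma^+\cap S$ increases to $\{\langle\theta,b\rangle>0\}$ and $T\cap S$ decreases to the null set $\{\langle\theta,b\rangle=0\}$; the limits follow. Let $p_j$ decrease linearly in $j$ from $p_0=1/\varepsilon$ to $p_M=1/(2R)$, with $M=\lceil2R/(\varepsilon\eta)\rceil$, and let
$$v_j=(p_j\,ib,\,1),\qquad|v_j|\le1+1/\varepsilon .$$
With $y=2\langle z,b\rangle$ we have $s_j=p_jy+1$.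

(a) If $z\in\Gamma^+$, then $y>0$, so $s_j$ decreases with $j$ and $s_j\ge1$.

(b) If $z\in\Gamma^-$ and $1\le|z|\le R$, then $y<0$ and $2\varepsilon\le|y|\le2R$, so $1/|y|\in[1/(2R),1/(2\varepsilon)]\subset[p_M,p_0]$. The spacing of the $p_j$ is at most $\frac1{\varepsilon M}$; choose $j$ with $|p_j-1/|y||\le\frac1{\varepsilon M}$. Then $|s_j|=|y|\,\big|p_j-1/|y|\big|\le\frac{2R}{\varepsilon M}\le\eta$.

**Case 2** ($\kappa$ is the integral over a double cone). Let
$$\Gamma^+=\{z\ne0:|\langle z,b_1\rangle|\le(1-\varepsilon)|\langle z,b_0\rangle|,\ |\langle z,b_0\rangle|\ge\varepsilon|z|\},\qquad\Gamma^-=\{z\ne0:|\langle z,b_1\rangle|\ge|\langle z,b_0\rangle|\},$$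
and let $T$ be the rest. The cones $\Gamma^\pm$ are disjoint, since on $\Gamma^+$ we have $\langle z,b_0\rangle\ne0$ and so $|\langle z,b_1\rangle|<|\langle z,b_0\rangle|$. As $\varepsilon\downarrow0$, $1_{\Gamma^+}\to1_{\{|\langle\cdot,b_1\rangle|<|\langle\cdot,b_0\rangle|\}}$ pointwise on $S$, and $T\cap S$ decreases to $\emptyset$; the limits follow. Let
$$M=\lceil4|b_1|R/\eta\rceil,\quad a_j=-1+\tfrac{2j}M,\quad p_j=e^{-2j/(\varepsilon M)},\quad v_j=\big(p_j\,i(b_0+a_jb_1),\,0\big),$$
so $|v_j|\le|b_0|+|b_1|$. With $Y_j=\langle z,b_0\rangle+a_j\langle z,b_1\rangle$ we have $s_j=2p_jY_j$.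

(a) Let $z\in\Gamma^+$, $|z|\ge1$. Replacing $z$ by $-z$ replaces each $s_j$ by $-s_j$, so we may take $\langle z,b_0\rangle>0$. As $|a_j|\le1$, $Y_j\ge\langle z,b_0\rangle-|\langle z,b_1\rangle|\ge\varepsilon\langle z,b_0\rangle>0$. Also
$$|Y_{j+1}-Y_j|=\tfrac2M|\langle z,b_1\rangle|\le\tfrac2M\langle z,b_0\rangle\le\tfrac2{\varepsilon M}Y_j,$$
so $Y_{j+1}\le(1+\frac2{\varepsilon M})Y_j\le e^{2/(\varepsilon M)}Y_j$. Since $p_{j+1}=e^{-2/(\varepsilon M)}p_j$, this is $s_{j+1}\le s_j$: the damping factors $p_j$ are there to force monotonicity. Finally $s_M=2e^{-2/\varepsilon}Y_M\ge2e^{-2/\varepsilon}\varepsilon\cdot\varepsilon|z|\ge2\varepsilon^2e^{-2/\varepsilon}$.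

(b) Let $z\in\Gamma^-$, $|z|\le R$. If $\langle z,b_1\rangle=0$, then $\langle z,b_0\rangle=0$ and every $s_j=0$. Otherwise $a^*=-\langle z,b_0\rangle/\langle z,b_1\rangle\in[-1,1]$, and some $j$ has $|a_j-a^*|\le2/M$. Then $Y_j=(a_j-a^*)\langle z,b_1\rangle$, so $|s_j|\le2|\langle z,b_1\rangle|\cdot\frac2M\le\frac{4|b_1|R}M\le\eta$.

In both cases suitable $C_0\ge1$ and $c_0\in(0,1]$ can be read off. $\square$

*Example.* For $n=1$, $\ell=\cos\phi$, $b=1$, the vectors $v_j=(p_ji,1)$ are those of the segment in Section 3: the slats of stage $j$ are seen end-on from $\operatorname{Re}z=-1/(2p_j)$, and as $p_j$ runs from $1/\varepsilon$ down to $1/(2R)$ these lines sweep the strip $-R\le\operatorname{Re}z\le-\varepsilon/2$.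

**Fixing $\varepsilon$.** Fix $\varepsilon$, once and for all, so small that
$$\kappa':=\int_{\Gamma^+\cap S}\ell\,d\sigma\ \text{ satisfies }\ |\kappa'|\ge\tfrac{|\kappa|}2,\qquad10\,\|\ell\|_\infty\,\sigma(T\cap S)\le\tfrac{|\kappa|}8. \tag{6}$$
Now $C_0,c_0$ are fixed. Below, $C,C_1,C_2,\dots$ are independent of $R$.

## 8. The building block and its image under $A$

**Step 1: the parameters.** This step chooses everything so that the shadows over $\Gamma^-$ have length at most $1/(\omega_dR^d)$. Let $R$ be large. Put $\eta=\min\{\frac12,\frac1{3\omega_dR^d}\}$ and take $v_0,\dots,v_M$ from Lemma 4. Choose an integer $k\ge2$ with $k\le CR^{d+1}$ and $\frac{6RC_0}k\le\frac1{3\omega_dR^d}$ (any $k\ge18\,\omega_dC_0R^{d+1}$ satisfies the last condition). Put $\delta=c\,k^{-M}R^{-d-1}$ with $c=\min\{1,\frac1{18\omega_d}\}$; then $\delta\le1$ and $6R\,\delta k^M\le\frac1{3\omega_dR^d}$. Let $\mu$ be the measure of Lemma 3 and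
$$h=\mu*\chi_\delta,\qquad\chi_\delta(x)=\delta^{-d-1}\chi(x/\delta)$$
(Euclidean convolution), where $\chi\in C_0^\infty$ is a probability density on the unit ball of $\mathbb R^{d+1}$. Then $0\le h\in C_0^\infty$, $\int h=1$, and by Lemma 3(1) $h$ is supported in the ball of radius $C_0+1$.

**Step 2: the shadows.** This step proves the two properties wished for in Section 4. The image of a convolution under the linear map $e(z)\cdot$ is the convolution of the images. So $H_z$ is the image $e(z)_*\mu$ convolved with a probability density supported in $[-|e(z)|\delta,|e(z)|\delta]$. For $|z|\le R$ we have $|e(z)|\le1+2R\le3R$ and $|s_j|\le3RC_0$. If $z\in\Gamma^+$, $1\le|z|\le R$, then Lemma 4(a) and Lemma 3(2) give $e(z)_*\mu$ a density at most $1/|s_M|\le1/c_0$, and convolution with a probability density preserves this bound: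
$$z\in\Gamma^+,\ 1\le|z|\le R\ \Rightarrow\ \|H_z\|_\infty\le1/c_0. \tag{7}$$
If $z\in\Gamma^-$, $1\le|z|\le R$, then by Lemma 4(b) and Lemma 3(3) with $\beta=3RC_0$ the measure $e(z)_*\mu$ is carried by at most $k^M$ intervals of total length at most $\eta+6RC_0/k$. Then $\{H_z\ne0\}$ lies in the union of these intervals enlarged by $3R\delta$ on each side:
$$z\in\Gamma^-,\ 1\le|z|\le R\ \Rightarrow\ |\{H_z\ne0\}|\le\eta+\frac{6RC_0}k+6R\,\delta k^M\le\frac1{\omega_dR^d}. \tag{8}$$

**Step 3: the decomposition of $G=Ah$.** This step splits $G$ into a main part, two small parts, and two exceptional sets. Apply Lemma 1 with $a=C_0+1$, $r_0=2(C_0+1)$. Define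
$$E_1=\{|z|<r_0,\ |t|\le(C_0+1)(1+2r_0)\},\qquad E_2=\{r_0\le|z|\le R,\ z\in\Gamma^-,\ H_z(t)\ne0\}.$$
Then $C_1:=|E_1|$ is independent of $R$, and $|E_2|\le\int_{|z|\le R}\frac{dz}{\omega_dR^d}=1$ by (8). Put
$$G^+=L(z)H_z(t)\,1_{z\in\Gamma^+,\ r_0\le|z|\le R},\qquad G^T=L(z)H_z(t)\,1_{z\in T,\ r_0\le|z|\le R},$$
and let $G^{\rm err}=G-L(z)H_z(t)$ for $r_0\le|z|\le R$, $G^{\rm err}=0$ otherwise. Then
$$G=G^++G^T+G^{\rm err}\qquad\text{on }\{|z|\le R\}\setminus(E_1\cup E_2). \tag{9}$$
Indeed, for $|z|<r_0$ off $E_1$ both sides vanish, by Lemma 1(i). For $r_0\le|z|\le R$ and $z\in\Gamma^+\cup T$, (9) is the definition of $G^{\rm err}$. For $r_0\le|z|\le R$, $z\in\Gamma^-$ and $(z,t)\notin E_2$ we have $H_z(t)=0$, so $G$ and all terms vanish by Lemma 1(ii).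

**Step 4: sizes.** This step shows that $G^T$ is small in $L^1$ compared with $|\kappa|\log R$, that $G^{\rm err}$ is bounded in $L^1$, and that $G^+$ is bounded in $L^2$. Using $\int H_z=1$, $r_0\ge1$, (4) and (7),
$$\int|G^T|\le\|\ell\|_\infty\,\sigma(T\cap S)\log R,\qquad\int|G^{\rm err}|\le C\int_{|z|\ge r_0}|z|^{-d-1}dz\le C,$$
$$\int|G^+|^2\le\int_{|z|\ge r_0}\|\ell\|_\infty^2|z|^{-2d}\,\frac1{c_0}\,dz=:C_2, \tag{10}$$
since $\int H_z^2\,dt\le\|H_z\|_\infty\int H_z\,dt\le1/c_0$ for $z\in\Gamma^+$, $1\le|z|\le R$. Over $T$ nothing is known about $H_z$ except its integral, which is why $T$ had to be a thin cone.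

## 9. A crowd of blinds: proof of Theorem 1

Let $\theta_0=\frac1{10(C_1+1)}$ and $m=\lfloor\theta_0|B|\rfloor$; for $R$ large, $\frac{\theta_0}2\le\frac m{|B|}\le\theta_0$. Take the crowd of Section 4 with the block $h$ of Section 8, and fix $x\in B'$.

**Step 1: avoiding the exceptional sets.** By Lemma 2(a),
$$\Pr(\exists i:X_i^{-1}x\in E_1\cup E_2)\le\frac m{|B|}(C_1+1)\le\frac1{10}.$$
Off this event, (9) may be used for every term of $Af(x)=\sum_iG(X_i^{-1}x)$, because the $\mathbb C^n$-component of $X_i^{-1}x$ has modulus at most $3R/4\le R$.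

**Step 2: the small parts.** We bound $G^T$ and $G^{\rm err}$ by Markov's inequality. By Lemma 2(b) and Section 8, Step 4,
$$\mathbb E\sum_i(|G^T|+|G^{\rm err}|)(X_i^{-1}x)\le\theta_0\big(\|\ell\|_\infty\sigma(T\cap S)\log R+C\big).$$
With probability at least $\frac9{10}$ the sum is at most $10$ times this bound, hence by (6) at most $\theta_0\frac{|\kappa|}8\log R+C$.

**Step 3: concentration of the main part.** We show that the $G^+$ sum stays near its mean. By Lemma 2(b) and (10), $\operatorname{Var}\sum_iG^+(X_i^{-1}x)\le\theta_0C_2$. By Chebyshev, with probability at least $\frac9{10}$ the sum differs from its mean by at most $(10\theta_0C_2)^{1/2}$.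

**Step 4: the mean of the main part.** Here the logarithm appears. By (5) with $\Gamma=\Gamma^+$ the mean is $\frac m{|B|}\big(\kappa'\log\frac R{4r_0}+O(1)\big)$. By (6) and $\frac m{|B|}\ge\frac{\theta_0}2$ its modulus is at least
$$\frac{\theta_0}2\cdot\frac{|\kappa|}2\log R-C .$$

**Step 5: lower bound at a fixed point.** Combine Steps 1–4: with probability at least $\frac7{10}$,
$$|Af(x)|\ge\theta_0|\kappa|\Big(\frac14-\frac18\Big)\log R-C>c_1\log R,\qquad c_1:=\frac{\theta_0|\kappa|}{16},$$
for all $R\ge R_0$, where $R_0$ does not depend on $x\in B'$.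

**Step 6: from probability to measure.** We choose one good realization. $Af(x)$ is jointly continuous in $x$ and the $X_i$, since $G$ is continuous. So Fubini applies, and the expected measure of $\{x\in B':|Af(x)|>c_1\log R\}$ is at least $\frac7{10}|B'|$. Hence some choice of the $X_i$ gives a function $f=f_R\in C_0^\infty$, $f_R\ge0$, $\|f_R\|_1=m\le|B|$, with
$$\big|\{x\in B':|Af_R(x)|>c_1\log R\}\big|\ \ge\ \tfrac7{10}\,2^{-d-1}|B|\ \ge\ c_2\|f_R\|_1,\qquad c_2=\tfrac7{10}\,2^{-d-1}. \tag{11}$$

**Step 7: contradiction.** A weak type $(1,1)$ bound with constant $C$ would give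
$$c_2\|f_R\|_1\le\frac{C\,\|f_R\|_1}{c_1\log R}\qquad\text{for all }R\ge R_0,$$
which is impossible as $R\to\infty$. By the reduction of Section 2 the same $f_R$ work for the original complex $L$. Together with the trivial direction in Section 2, Theorem 1 is proved. $\blacksquare$

**Remark (failure is local).** Let $D_\rho(z,t)=(\rho z,\rho^2t)$, an automorphism of $\mathbb H^n$. Then $A(f\circ D_\rho)=(Af)\circ D_\rho$: by (2), $A(f\circ D_\rho)(z,t)=\langle L_w,\varphi(\rho w)\rangle$ with $\varphi(w)=f(\rho z-w,\ \rho^2t-2\operatorname{Im}\rho z\cdot\bar w)$, and homogeneity gives $\langle L,\varphi\rangle=Af(\rho z,\rho^2t)$. Replacing $f_R$ by $f_R\circ D_R$ multiplies both sides of (11) by $R^{-d-2}$. The set $D_{1/R}B'=\{|z|\le\frac14,\ |t|\le1\}$ is fixed. On $\operatorname{supp}f_R$ we have $|z|\le\frac R2+C_0+1$ and $|t|\le2R^2+(C_0+1)(1+R)$, so $f_R\circ D_R$ is supported in one fixed ball for all large $R$. Thus weak type $(1,1)$ fails even for functions and level sets in a fixed ball.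

## 10. The height of $f_R$ and the $\log\log$ loss

To prove Theorem 2 we only need to know how tall $f_R$ is.

**Step 1: the height.** We bound $\|f_R\|_\infty$ by a double exponential in $\log R$. Clearly
$$\|f_R\|_\infty\le m\|h\|_\infty\le m\,\delta^{-d-1}\|\chi\|_\infty .$$
Here $m\le|B|\le CR^{d+2}$, $\delta^{-1}\le CR^{d+1}k^M$, $k\le CR^{d+1}$, and $M\le C_0R/\eta+1\le CR^{d+1}$ because $1/\eta\le CR^d$. Taking logarithms, the term $M\log k$ dominates:
$$\log\|f_R\|_\infty\le CR^{d+1}\log R,\qquad\text{so}\qquad\|f_R\|_\infty\le\exp\exp(C_3\log R)$$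
for all large $R$, with for instance $C_3=d+2$.

**Step 2: inserting $f_R$ in the hypothesis.** Take $\alpha=c_1\log R$, which is at least $1$ for $R$ large. By (11), and since $\psi$ is nondecreasing and $|f_R|/\alpha\le\|f_R\|_\infty$,
$$c_2\|f_R\|_1\le\int\frac{f_R}\alpha\,\psi\Big(\frac{f_R}\alpha\Big)dx\le\frac{\|f_R\|_1}{c_1\log R}\,\psi(\|f_R\|_\infty).$$
Hence $\psi\big(\exp\exp(C_3\log R)\big)\ge\psi(\|f_R\|_\infty)\ge c_1c_2\log R$ for all real $R$ large enough.

**Step 3: solving for $u$.** Given large $u$, choose $R$ with $\exp\exp(C_3\log R)=u$, that is, $\log R=\frac1{C_3}\log\log u$. Then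
$$\psi(u)\ge\frac{c_1c_2}{C_3}\,\log\log u ,$$
so $\liminf_{u\to\infty}\psi(u)/\log\log u\ge c_1c_2/C_3>0$. As before, the reduction to real $L$ in Section 2 shows that this holds for every $L\notin\mathbb C\delta_0$. $\blacksquare$
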